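\title{No tree-like continuum is a two-to-one image of a continuum}

\begin{abstract}
We prove that no tree-like continuum is the image of a continuum under a continuous map all of whose fibers have exactly two points. More generally, let $Y$ be a nonempty compact metric space with $\dim Y\le 1$ and $\check H^1(Y;\mathbb Z)=0$, and let $f\colon X\to Y$ be an exactly 2-to-1 map from a compact metric space. Then some clopen subset of $X$ contains exactly one point of some fiber. The proof studies the fibers of $f$ as a space under the Hausdorff metric; this space is locally compact and maps bijectively onto $Y$. Constructions in the opposite direction show that neither hypothesis can be dropped, and they determine which locally connected continua and which plane continua are 2-to-1 images of continua.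
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{continuum} is a nonempty compact connected metric space. A map $f\colon X\to Y$ is \emph{(exactly) $k$-to-1} if the fiber $f^{-1}(y)$ has exactly $k$ points for every $y\in Y$. We call $Y$ a \emph{2-to-1 image of a continuum} if there are a continuum $X$ and a continuous surjection $X\to Y$ that is exactly 2-to-1. The circle is one, by $z\mapsto z^2$.

A \emph{tree} is a finite connected graph that contains no simple closed curve. A continuum $Y$ is \emph{tree-like} if for every $\varepsilon>0$ there is a continuous map of $Y$ onto a tree whose fibers all have diameter less than $\varepsilon$. So a tree-like continuum looks like a tree at every fixed scale, but it need not be locally connected. For example, let $Y$ be the closure of the graph of $\sin(1/x)$, $0<x\le1$, and choose $\delta<\varepsilon$ with $\sin(1/\delta)=1$. Send the part $x\le\delta$ onto $[-1,1]$ by the second coordinate, and send the remaining arc homeomorphically onto $[1,2]$ with the point $(\delta,1)$ going to $1$. Each fiber has diameter at most $\delta$.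

A count suggests that trees are not $k$-to-1 images of anything connected. Let $f\colon X\to Y$ be a simplicial $k$-to-1 map of finite graphs. No edge is collapsed, so $k$ vertices lie over each vertex and $k$ edges over each edge, and the Euler characteristics satisfy $\chi(X)=k\chi(Y)$. If $Y$ is a tree, then $\chi(X)=k$, while a connected graph has $\chi\le1$; thus $X$ is disconnected for every $k\ge 2$. Two known results show how far this reaches. No \emph{dendrite} (a locally connected continuum containing no simple closed curve) is the exactly $k$-to-1 continuous image of a continuum, for any $k\ge2$. But for every $k>2$ there are a tree-like continuum $X$ and an exactly $k$-to-1 continuous map of $X$ onto a tree-like continuum. The count does not distinguish $k=2$ from $k>2$, and for tree-like continua it gives the wrong answer when $k>2$. The remaining case is Question~2 of \cite{source}: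
\begin{quote}
\emph{Can a tree-like continuum be the 2-to-1 continuous image of a continuum?}
\end{quote}
The answer is no. A set is \emph{clopen} if it is closed and open.

\begin{theorem}\label{thm:tree}
Let $Y$ be a tree-like continuum, $X$ a compact metric space, and $f\colon X\to Y$ an exactly 2-to-1 continuous surjection. Then there are a clopen set $Q\subset X$ and a point $y\in Y$ such that $Q$ contains exactly one of the two points of $f^{-1}(y)$. In particular $X$ is not connected, so no tree-like continuum is the 2-to-1 continuous image of a continuum.
\end{theorem}

The proof uses only that $Y$ is one-dimensional and has no cycles in the cohomological sense. Below $\dim$ is covering dimension and $\check H^*$ is \v Cech cohomology; the facts we use are recalled in Section~\ref{sec:H}.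

\begin{theorem}\label{thm:coh}
The conclusion of Theorem~\ref{thm:tree} holds for every nonempty compact metric space $Y$ with $\dim Y\le1$ and $\check H^1(Y;\mathbb Z)=0$ (equivalently, every map $Y\to S^1$ is null-homotopic).
\end{theorem}

In the other direction, cycles produce 2-to-1 maps. An abelian group $G$ is \emph{2-divisible} if $G=2G$.

\begin{theorem}\label{thm:converse}
\begin{enumerate}
\item[(a)] Let $Y$ be a continuum and $Z\subset Y$ a nonempty closed set that is a continuous bijective image of a locally compact separable metrizable space having no nonempty compact open subset. Then $Y$ is a 2-to-1 image of a continuum. In particular this holds if $Y$ contains a simple closed curve.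
\item[(b)] A locally connected continuum is a 2-to-1 image of a continuum if and only if it contains a simple closed curve, that is, if and only if it is not a dendrite.
\item[(c)] Every continuum $Y$ with $\check H^1(Y;\mathbb Z/2)\ne0$ is a 2-to-1 image of a continuum. Hence a continuum $Y$ of dimension at most $1$ whose group $\check H^1(Y;\mathbb Z)$ is $0$ or not 2-divisible is a 2-to-1 image of a continuum if and only if $\check H^1(Y;\mathbb Z)\ne0$.
\item[(d)] A plane continuum is a 2-to-1 image of a continuum if and only if it separates the plane or has nonempty interior.
\end{enumerate}
\end{theorem}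

By (a), the disk ($\check H^1=0$, dimension $2$) and the circle (dimension $1$, $\check H^1\ne0$) are 2-to-1 images of continua, so neither hypothesis of Theorem~\ref{thm:coh} can be dropped.

The proof of Theorems~\ref{thm:tree} and~\ref{thm:coh} runs as follows. The fibers of $f$ form a locally compact space $Y^*$ with a continuous bijection onto $Y$ (Section~\ref{sec:fibers}). The hypotheses on $Y$ are used only through two gluing properties of its closed subsets (Section~\ref{sec:H}). A nonempty compact open subset of $Y^*$ yields the set $Q$ (Section~\ref{sec:A}), and such a subset always exists (Section~\ref{sec:B}). Theorem~\ref{thm:converse} is proved in Section~\ref{sec:converse}. All metrics are written $d$, the indicator function of $A$ is $\mathbf 1_A$, and a function is \emph{locally constant} if it is constant on a neighborhood of each point.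

\section{The space of fibers}\label{sec:fibers}

Let $f\colon X\to Y$ be an exactly 2-to-1 continuous surjection of compact metric spaces. Such a map need not be a covering, because the fiber $f^{-1}(y)$ need not depend continuously on $y$. To measure the failure, let $Y^*$ be the set of fibers with the Hausdorff metric
\[
d_H(F,F')=\max\Bigl\{\max_{a\in F}d(a,F'),\ \max_{a'\in F'}d(a',F)\Bigr\},
\]
and let $g\colon Y^*\to Y$ be the bijection $g(f^{-1}(y))=y$.

\begin{lemma}\label{lem:fibers}
\begin{enumerate}
\item[(i)] If $\{a_n,b_n\}$ are fibers, $a_n\to a$, $b_n\to b$ and $a\ne b$, then $\{a,b\}$ is a fiber and $\{a_n,b_n\}\to\{a,b\}$ in $Y^*$.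
\item[(ii)] The bijection $g$ is continuous.
\item[(iii)] The space $Y^*$ is locally compact, separable and metrizable.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) By continuity $f(a)=f(b)$. So $a$ and $b$ are distinct points of a fiber with exactly two points, and they are the whole fiber. Also $d_H(\{a_n,b_n\},\{a,b\})\le\max\{d(a_n,a),d(b_n,b)\}\to0$.

(ii) If $F_n\to F$ in $Y^*$, pick $a\in F$ and $a_n\in F_n$ with $a_n\to a$. Then $g(F_n)=f(a_n)\to f(a)=g(F)$.

(iii) The diameter is a positive function on $Y^*$, and it is continuous since $|\operatorname{diam}F-\operatorname{diam}F'|\le2d_H(F,F')$. Let $C_n=\{F:\operatorname{diam}F\ge1/n\}$. A sequence $\{a_j,b_j\}$ in $C_n$ has a subsequence with $a_j\to a$, $b_j\to b$, $d(a,b)\ge1/n$, and by (i) it converges in $C_n$. So $C_n$ is compact. Each $F\in C_n$ has the compact neighborhood $C_{n+1}$, and $Y^*=\bigcup_nC_n$ is a countable union of compact metric spaces, hence separable.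
\end{proof}

Part (i) is a dichotomy. Let $y_n\to y$ in $Y$ and pass to a subsequence along which both points of $f^{-1}(y_n)$ converge. Either the fibers converge to $f^{-1}(y)$, or they collapse to a single point of $f^{-1}(y)$. The space $Y^*$ is $Y$ with the collapsing sequences declared divergent.

\begin{example}\label{ex:circle}
Here are three 2-to-1 maps of continua onto the unit circle $S^1\subset\mathbb C$.
\begin{enumerate}
\item[(1)] \emph{The covering.} $X=S^1$ and $f(z)=z^2$. All fibers have diameter $2$, so $Y^*$ is compact and $g$ is a homeomorphism.
\item[(2)] \emph{The fold.} $X=S^1$ and $f(e^{i\theta})=e^{2i|\theta|}$ for $-\pi\le\theta\le\pi$. The fibers are $\{1,-1\}$ and $\{e^{i\theta},e^{-i\theta}\}$ for $0<\theta<\pi$. The latter collapse to $1$ as $\theta\to0$ and to $-1$ as $\theta\to\pi$. So $Y^*$ is an open arc together with the isolated point $\{1,-1\}$.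
\item[(3)] \emph{The lasso.} $X=S^1\cup[1,2]$, with $f$ the identity on $S^1$ and $f(2-s)=e^{2\pi is}$ for $0\le s\le1$. The fibers are $\{2-s,e^{2\pi is}\}$ for $0\le s<1$, and they collapse to $1$ as $s\to1$. So $Y^*\cong[0,1)$.
\end{enumerate}
\end{example}

Each map shows one obstacle. To separate the two points of a fiber by a clopen set, we look for a family $T$ of fibers that is compact and open in $Y^*$. Compactness makes $f$ a two-fold covering over $g(T)$, and openness says that nearby fibers outside $T$ are collapsing. In (3) there is no such family, since $[0,1)$ is connected and not compact. In (1) the family $T=Y^*$ exists, but the covering is not trivial. In (2) the family $T=\{\{1,-1\}\}$ exists and the covering over one point is trivial, but the splitting of this fiber does not extend around the circle. The next section isolates the properties of $Y$ that remove all three obstacles.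

\section{Two gluing properties}\label{sec:H}

Call an exactly 2-to-1 continuous surjection $p\colon E\to N$ of compact metric spaces \emph{separated} if for some $\eta>0$ the two points of each fiber are at distance at least $3\eta$. A compact metric space $Y$ has \emph{property (H)} if every nonempty closed set $N\subset Y$ satisfies the two conditions below.
\begin{itemize}
\item[(H1)] If $N=U\cup O$ with $U,O$ open in $N$ and $c\colon U\cap O\to\mathbb Z$ is locally constant, then there are locally constant $h_U\colon U\to\mathbb Z$ and $h_O\colon O\to\mathbb Z$ with $c=h_U-h_O$ on $U\cap O$.
\item[(H2)] If $p\colon E\to N$ is separated, then $E=P\sqcup R$ with $P,R$ clopen, each containing exactly one point of each fiber.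
\end{itemize}
The conditions are imposed on all closed subsets because the proof passes to closed subsets that we do not control. This is where the dimension enters: the disk has trivial cohomology but contains circles. We shall use (H1) only in the following form.

\begin{lemma}\label{lem:jump}
Let $N$ satisfy (H1). Let $K\subset U\subset N$ with $K$ closed and $U$ open, and let $U\setminus K=A\sqcup B$ with $A,B$ open. Then there are locally constant $h\colon U\to\mathbb Z$ and $s\colon N\setminus K\to\mathbb Z$ with $s=\mathbf 1_A-h$ on $U\setminus K$.
\end{lemma}

\begin{proof}
Apply (H1) with $O=N\setminus K$ and $c=\mathbf 1_A$, and put $h=h_U$, $s=-h_O$.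
\end{proof}

In words: $\mathbf 1_A$ is defined only near $K$, but after a correction $h$ that does not jump across $K$ it extends to all of $N\setminus K$.

\subsection*{Separated maps are coverings}

\begin{lemma}\label{lem:sheets}
Let $p\colon E\to N$ be separated, with constant $\eta$. There is $\varepsilon>0$ such that whenever $d(y,y')<\varepsilon$, each $x\in p^{-1}(y)$ is at distance less than $\eta$ from a unique point $m_{yy'}(x)$ of $p^{-1}(y')$. Call a set $S\subset p^{-1}(W)$ a \emph{sheet} over $W\subset N$ if $S$ contains exactly one point $S(y)$ of each fiber over $W$ and $m_{yy'}(S(y))=S(y')$ for all $y,y'\in W$. If $W$ is nonempty, open and of diameter less than $\varepsilon$, then there are exactly two sheets over $W$; they are open, disjoint, and cover $p^{-1}(W)$. In particular $p$ is a two-fold covering map.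
\end{lemma}

\begin{proof}
Suppose that no $\varepsilon$ gives existence. Then there are $y_n,y_n'$ with $d(y_n,y_n')\to0$ and $x_n\in p^{-1}(y_n)$ at distance at least $\eta$ from both points of $p^{-1}(y_n')=\{a_n,b_n\}$. Pass to a subsequence with $x_n\to x$, $a_n\to a$, $b_n\to b$. Then $d(a,b)\ge3\eta$ and $p(a)=p(x)$, so $\{a,b\}$ is the fiber through $x$ by Lemma~\ref{lem:fibers}(i). If $x=a$ then $d(x_n,a_n)\to0$, and if $x=b$ then $d(x_n,b_n)\to0$; both are contradictions.

Two points within $\eta$ of a common point are less than $3\eta$ apart, so they are not the two points of a fiber. Hence $m_{yy'}(x)$ is unique and $m_{yy'}$ is injective, thus bijective; also $m_{yy}$ is the identity. If $y,y',y''$ are pairwise $\varepsilon$-close, then $m_{y'y''}m_{yy'}=m_{yy''}$, because the two values at $x$ lie in one fiber and within $2\eta$ and $\eta$ of $x$.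

Fix $y_0\in W$. A sheet $S$ is determined by $S(y_0)$, and by the composition rule $\{m_{y_0y}(x_0):y\in W\}$ is a sheet for each $x_0\in p^{-1}(y_0)$. So there are exactly two sheets, and they are complementary because each $m_{y_0y}$ is a bijection. If $x\in S$, then every $z$ in the open set $p^{-1}(W)$ with $d(z,x)<\eta$ equals $m_{p(x)p(z)}(x)$ and lies in $S$; so $S$ is open. Finally, $p\colon p^{-1}(W)\to W$ is a closed map and $S$ is closed in $p^{-1}(W)$, so the continuous bijection $p|_S\colon S\to W$ is a homeomorphism.
\end{proof}

\subsection*{Tree-like continua}

Both (H1) and (H2) ask us to make local choices that agree on overlaps. For a tree-like continuum the pattern of overlaps can be taken to be a forest, a graph without cycles, and there no inconsistency can arise.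

\begin{lemma}\label{lem:cover}
Let $Y$ be tree-like, $N\subset Y$ nonempty and closed, and $\varepsilon>0$. Then $N$ has a finite cover by nonempty open sets $W_i$ of diameter less than $\varepsilon$ such that the graph $\Gamma$ with an edge $ij$ ($i\ne j$) whenever $W_i\cap W_j\ne\emptyset$ is a forest.
\end{lemma}

\begin{proof}
Let $\varphi\colon Y\to T$ be a map onto a tree with fibers of diameter less than $\varepsilon$. There is $\delta>0$ such that $\operatorname{diam}B<\delta$ implies $\operatorname{diam}\varphi^{-1}(B)<\varepsilon$. Otherwise there are $p_n,q_n\in Y$ with $d(p_n,q_n)\ge\varepsilon-1/n$ and $d(\varphi(p_n),\varphi(q_n))<1/n$, and limit points $p,q$ lie in one fiber at distance at least $\varepsilon$. Subdivide $T$ into a simplicial complex in which the open star $\operatorname{st}v$ of each vertex ($v$ with the adjacent open edges) has diameter less than $\delta$. Stars of distinct vertices $v,v'$ meet only if $vv'$ is an edge. Take the nonempty sets among $N\cap\varphi^{-1}(\operatorname{st}v)$; their graph is a subgraph of the subdivided tree.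
\end{proof}

Let $G$ be an abelian group and let $c_{ij}=-c_{ji}\in G$ be given for the edges $ij$ of a forest. Then there are $k_i\in G$ with
\begin{equation}\label{eq:forest}
c_{ij}=k_i-k_j\quad\text{for every edge } ij .
\end{equation}
Indeed, choose a root in each component, put $k=0$ there, and move outward by $k_j=k_i-c_{ij}$; each edge is used once, because the path from the root to a vertex is unique.

\begin{lemma}\label{lem:treeH}
Tree-like continua have property (H).
\end{lemma}

\begin{proof}
(H1) The difficulty is that $c$ may oscillate near the edge of $U\cap O$, so we first shrink the cover. By normality there are open sets $U',O'$ covering $N$ with $\overline{U'}\subset U$ and $\overline{O'}\subset O$. On the compact set $\overline{U'}\cap\overline{O'}$ the function $c$ is uniformly continuous, so there is $\varepsilon>0$ such that $c$ agrees at any two of its points at distance less than $\varepsilon$. Decrease $\varepsilon$ to a Lebesgue number of $\{U',O'\}$ and take $W_i$ as in Lemma~\ref{lem:cover}. Declare each index to be of type $U$ or of type $O$, so that $W_i\subset U'$ or $W_i\subset O'$ accordingly. For an edge $ij$ put $c_{ij}=0$ if the types agree. If $i$ has type $U$ and $j$ has type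 $O$, then $W_i\cap W_j\subset U'\cap O'$ has diameter less than $\varepsilon$, and we let $c_{ij}=-c_{ji}$ be the constant value of $c$ on it. Take $k_i$ as in \eqref{eq:forest} and define
\[
\begin{array}{lll}
i \text{ of type } U: & h_U=k_i \text{ on } W_i, & h_O=k_i-c \text{ on } W_i\cap O;\\
i \text{ of type } O: & h_U=k_i+c \text{ on } W_i\cap U, & h_O=k_i \text{ on } W_i.
\end{array}
\]
On $W_i\cap W_j$ the definitions agree. If the types are equal, then $k_i=k_j$ and the formulas are the same. If $i$ has type $U$ and $j$ has type $O$, then $c=k_i-k_j$ there, so $k_i=k_j+c$ and $k_i-c=k_j$. Thus $h_U$ and $h_O$ are well defined and locally constant, and $h_U-h_O=c$ in both rows.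

(H2) Take $\varepsilon$ from Lemma~\ref{lem:sheets} and $W_i$ from Lemma~\ref{lem:cover}, and let $P_i,R_i$ be the two sheets over $W_i$. The part of a sheet that lies over a smaller set is a sheet over that set. So for an edge $ij$, the set $P_i$ agrees over all of $W_i\cap W_j$ either with $P_j$ or with $R_j$; put $c_{ij}=0$ or $c_{ij}=1$ in $\mathbb Z/2$ accordingly. Take $k_i$ as in \eqref{eq:forest} and interchange the names of $P_i$ and $R_i$ when $k_i=1$. Now $P_i$ agrees with $P_j$ over every overlap. The sets $P=\bigcup P_i$ and $R=\bigcup R_i$ are open and complementary, and each contains one point of each fiber.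
\end{proof}

\subsection*{One-dimensional spaces with $\check H^1=0$}

We recall the standard facts needed for Theorems~\ref{thm:coh} and~\ref{thm:converse}; Theorem~\ref{thm:tree} does not depend on them. Let $Y$ be compact metric, $N\subset Y$ closed, and $G$ an abelian group. One writes $\dim Y\le n$ if every finite open cover has a finite open refinement in which no point lies in more than $n+1$ sets. The group $\check H^q(Y;G)$ is the direct limit, over finite open covers, of the cohomology of their nerves.
\begin{itemize}
\item[(C1)] The sequence $\check H^1(Y;G)\to\check H^1(N;G)\to\check H^2(Y,N;G)$ is exact.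
\item[(C2)] The sequence $\check H^1(Y;\mathbb Z)\xrightarrow{\,2\,}\check H^1(Y;\mathbb Z)\to\check H^1(Y;\mathbb Z/2)\to\check H^2(Y;\mathbb Z)$, coming from $0\to\mathbb Z\to\mathbb Z\to\mathbb Z/2\to0$, is exact.
\item[(C3)] If $\dim Y\le1$, then $\check H^2(Y,N;G)=0$ and $\check H^2(N;G)=0$.
\item[(C4)] On metrizable spaces \v Cech cohomology is sheaf cohomology with constant coefficients, $H^0(U;G)$ is the group of locally constant functions $U\to G$, and for open $U,O$ covering $Y$ the Mayer--Vietoris sequence $H^0(U;G)\oplus H^0(O;G)\to H^0(U\cap O;G)\to\check H^1(Y;G)$ is exact, the first map being $(h_U,h_O)\mapsto h_U-h_O$.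
\item[(C5)] Two-fold coverings of $Y$ are classified up to isomorphism by $\check H^1(Y;\mathbb Z/2)$, the trivial covering $Y\times\{0,1\}$ corresponding to $0$.
\item[(C6)] Homotopy classes of maps $Y\to S^1$ correspond to elements of $\check H^1(Y;\mathbb Z)$, the null-homotopic maps to $0$.
\end{itemize}
Fact (C6) is the equivalence stated in Theorem~\ref{thm:coh}.

\begin{lemma}\label{lem:cohH}
A compact metric space $Y$ with $\dim Y\le1$ and $\check H^1(Y;\mathbb Z)=0$ has property (H).
\end{lemma}

\begin{proof}
Let $N\subset Y$ be closed and nonempty. By (C1) and (C3), $\check H^1(N;\mathbb Z)=0$. By (C2) for $N$ and (C3), $\check H^1(N;\mathbb Z/2)=0$. Now (H1) is (C4) for $N$. A separated map onto $N$ is a two-fold covering by Lemma~\ref{lem:sheets}, and it is trivial by (C5); this is (H2).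
\end{proof}

\begin{remark}
Tree-like continua satisfy the hypotheses of Lemma~\ref{lem:cohH}. The covers of Lemma~\ref{lem:cover} refine every open cover; no point lies in three of their sets, since a forest has no triangle; and their nerves are forests, which have $H^1=0$.
\end{remark}

\section{A compact open family of fibers splits $X$}\label{sec:A}

Consider first the version of the fold over an arc: $Y=[-1,1]$, $X=[-1,1]\times\{0,1\}$, $f(x,0)=-|x|$, $f(x,1)=|x|$. The fibers over $y>0$ collapse to $(0,1)$ as $y\to 0$, and those over $y<0$ collapse to $(0,0)$. The fiber over $0$ is an isolated point of $Y^*$. Define $\sigma\colon X\to\mathbb Z$ by $\sigma(0,1)=1$ and $\sigma(0,0)=0$ on this fiber, and by $\sigma=s\circ f$ elsewhere, where $s=1$ on $(0,1]$ and $s=0$ on $[-1,0)$ records the point to which the fibers collapse. Then $\sigma$ is locally constant and separates the fiber over $0$. For the fold over the circle the same recipe asks for a locally constant $s$ on the connected set $S^1\setminus\{1\}$ whose values on the two sides of $1$ differ by $1$, and there is none. In general $s$ is supplied by Lemma~\ref{lem:jump}.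

\begin{proposition}\label{prop:A}
Let $Y$ be a compact metric space with property (H), $X$ a compact metric space, and $f\colon X\to Y$ an exactly 2-to-1 continuous surjection. If $Y^*$ has a nonempty compact open subset $T$, then there are a clopen $Q\subset X$ and $y\in Y$ such that $Q$ contains exactly one point of $f^{-1}(y)$.
\end{proposition}

\begin{proof}
Let $K=g(T)$, a nonempty closed set. The diameter has a positive minimum on $T$, so $f^{-1}(K)\to K$ is separated. By (H2), $f^{-1}(K)=P\sqcup R$ with $P,R$ compact, each containing one point of each fiber over $K$. Choose open sets $P_0\supset P$ and $R_0\supset R$ in $X$ with disjoint closures.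

\emph{Claim: there is an open $U\supset K$ with $f^{-1}(U)\subset P_0\cup R_0$ such that every fiber over $U\setminus K$ lies in $P_0$ or lies in $R_0$.} The open set $U_0=Y\setminus f(X\setminus(P_0\cup R_0))$ contains $K$ and meets the first requirement. Let $U_n$ be the set of points of $U_0$ at distance less than $1/n$ from $K$. If the second requirement fails for every $U_n$, there are $y_n\in U_n\setminus K$ with $f^{-1}(y_n)=\{a_n,b_n\}$, $a_n\in P_0$, $b_n\in R_0$. Pass to a subsequence with $a_n\to a\in\overline{P_0}$ and $b_n\to b\in\overline{R_0}$. Then $a\ne b$ and $f(a)=\lim y_n\in K$. By Lemma~\ref{lem:fibers}(i), $\{a_n,b_n\}$ converges in $Y^*$ to the fiber $\{a,b\}$, which belongs to $T$. As $T$ is open, $\{a_n,b_n\}\in T$ for large $n$, that is, $y_n\in K$. This contradiction proves the claim.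

Let $A$ be the set of $y\in U\setminus K$ with $f^{-1}(y)\subset P_0$, and let $B$ be the set of those with $f^{-1}(y)\subset R_0$. Then $U\setminus K=A\sqcup B$, and $A=(U\setminus K)\setminus f(X\setminus P_0)$ and $B=(U\setminus K)\setminus f(X\setminus R_0)$ are open. Take $h$ and $s$ from Lemma~\ref{lem:jump} with $N=Y$, and define $\sigma\colon X\to\mathbb Z$ by
\[
\sigma=\mathbf 1_{P_0}-h\circ f\ \text{ on } f^{-1}(U),\qquad \sigma=s\circ f\ \text{ on } f^{-1}(Y\setminus K).
\]
On $f^{-1}(U\setminus K)$ we have $\mathbf 1_{P_0}=\mathbf 1_A\circ f$: both are $1$ over $A$ and $0$ over $B$. So the two formulas agree. Both are locally constant, the first because $f^{-1}(U)$ is covered by the disjoint open sets $P_0$ and $R_0$. Let $y\in K$ and $f^{-1}(y)=\{x,x'\}$ with $x\in P$, $x'\in R$. Then $\sigma(x)=\sigma(x')+1$, and $Q=\sigma^{-1}(\sigma(x))$ is clopen, contains $x$ and misses $x'$.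
\end{proof}

\begin{remark}
The claim is the step that needs $k=2$. A three-point fiber close to a fiber $\{a,b,c\}$ but not converging to it can have two points near $a$ and one near $b$. A function separating $a$ from $b$ is then not constant on that fiber, and it cannot be continued by a function of the form $s\circ f$.
\end{remark}

\section{Continuous bijections and compact open sets}\label{sec:B}

It remains to find $T$. The map $f$ plays no further role; only the properties of $g$ in Lemma~\ref{lem:fibers} matter.

\begin{proposition}\label{prop:B}
Let $Y$ be a nonempty compact metric space whose nonempty closed subsets satisfy (H1). Let $L$ be a locally compact separable metrizable space and $g\colon L\to Y$ a continuous bijection. Then $L$ has a nonempty compact open subset.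
\end{proposition}

\subsection*{The idea, with one point of discontinuity}

Let $L=[-1,0)\sqcup[0,1]$ be a topological sum and $g\colon L\to N=[-1,1]$ the identity. The inverse of $g$ is discontinuous only at $0$. The set $\Omega=[0,\frac12)$ is a neighborhood of $0$ in $L$ but not in $N$. Remove from $N$ the image of the boundary of $\Omega$, leaving $U=N\setminus\{\frac12\}$. With $K=\{0\}$ we have $U\setminus K=A\sqcup B$, where $A=(0,\frac12)$ is the part inside $\Omega$ and $B=[-1,0)\cup(\frac12,1]$ is the part outside. The equation $s=\mathbf 1_A-h$ of Lemma~\ref{lem:jump} is solved by
\[
h=0 \text{ on } [-1,\tfrac12),\quad h=-1\text{ on }(\tfrac12,1],\qquad s=0\text{ on }[-1,0),\quad s=1\text{ on }(0,1].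
\]
The correction $h$ cancels the artificial jump of $\mathbf 1_\Omega$ at $\frac12$ and keeps the jump at $0$. The function $t$ equal to $\mathbf 1_\Omega-h$ on $U$ and to $s$ off $K$ is $\mathbf 1_{[0,1]}$. It is locally constant on $L$. On $N$ it jumps at $0$, but its value at $0$ is the larger one, so it is upper semicontinuous. Its top level $[0,1]$ is therefore closed in $N$ and clopen in $L$; here it is the compact open set we want.

For $g\colon[0,1)\to S^1$, $g(u)=e^{2\pi iu}$, the same choices give $U=S^1\setminus\{-1\}$ and $K=\{1\}$, with $A$ and $B$ the upper and lower open half circles. Now $h$ and $s$ are constant, and $s=\mathbf 1_A-h$ is impossible: a function that steps up once on the way around cannot return to its value.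

Two difficulties arise in general. The discontinuities of $g^{-1}$ form a large set, and we need a compact piece of it that is isolated from the rest. And the top level of $t$ is only a smaller closed set with clopen preimage, which need not be compact, so the construction would have to be repeated, possibly without end. Passing at the start to a minimal counterexample removes both.

\subsection*{Proof of Proposition~\ref{prop:B}}

For closed $N\subset Y$ put $N^*=g^{-1}(N)$. It is closed in $L$, so it is again locally compact, separable and metrizable. Such a space is a countable union of compact sets, since it is Lindel\"of and is covered by open sets with compact closure. We use twice the following fact.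

\begin{lemma}\label{lem:omega}
Let $S$ be a closed subset of a locally compact Hausdorff space $\Lambda$, and let $V\subset S$ be compact and open in $S$. Then there is an open set $\Omega\subset\Lambda$ with compact closure such that $V\subset\Omega$ and $\overline\Omega\cap S=V$.
\end{lemma}

\begin{proof}
The set $S\setminus V$ is closed in $\Lambda$. Each point of $V$ has an open neighborhood whose closure is compact and misses $S\setminus V$. Let $\Omega$ be the union of finitely many of these that cover $V$.
\end{proof}

Call a closed set $N\subset Y$ \emph{free} if $N\ne\emptyset$ and $N^*$ has no nonempty compact subset that is open in $N^*$. Suppose, for a contradiction, that $Y$ is free.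

\medskip\noindent\textbf{Step 1: a minimal free set exists.} By Zorn's lemma it suffices to show that the intersection $N_\infty$ of a nonempty chain $\{N_\alpha\}$ of free sets is free. It is closed, and it is nonempty because $Y$ is compact. Suppose $V\subset N_\infty^*$ is nonempty, compact and open in $N_\infty^*$. Take $\Omega\subset L$ from Lemma~\ref{lem:omega} with $S=N^*_\infty$. The compact sets $(\overline\Omega\setminus\Omega)\cap N_\alpha^*$ form a chain whose intersection is $(\overline\Omega\setminus\Omega)\cap N_\infty^*=V\setminus\Omega=\emptyset$, so one of them is empty. For that $\alpha$ the set $\Omega\cap N_\alpha^*=\overline\Omega\cap N_\alpha^*$ is open in $N_\alpha^*$, compact, and contains $V$. This contradicts the freeness of $N_\alpha$.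

Fix a minimal free set $N$. From now on, open sets and closures are taken in $N$ and $N^*$, and $g$ denotes the restriction $N^*\to N$.

\medskip\noindent\textbf{Step 2: an isolated compact piece of the bad set.} Call $y\in N$ \emph{good} if it has an open neighborhood $W$ such that $g^{-1}(W)$ lies in a compact set $C\subset N^*$. (For the space of fibers this says that the fibers over $W$ have diameters bounded away from $0$.) Since $g|_C$ is a homeomorphism onto its image,
\begin{equation}\label{eq:good}
g\colon g^{-1}(W)\to W\ \text{ is a homeomorphism.}
\end{equation}
The good points form an open set, because all points of $W$ are good. Let $D$ be the closed set of points that are not good.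

We have $D\ne N$. Write $N^*=\bigcup_nC_n$ with $C_n$ compact. The closed sets $g(C_n)$ cover $N$, so by the Baire category theorem some $g(C_n)$ contains a nonempty open set $W$. Then $g^{-1}(W)\subset C_n$ by injectivity, and the points of $W$ are good.

We have $D\ne\emptyset$. Otherwise finitely many sets $W$ as above cover $N$, so $N^*$ is a finite union of compact sets. Then $N^*$ is a nonempty compact open subset of itself, contrary to freeness.

By minimality, $D$ is not free. So there is a nonempty compact set $V\subset D^*$ that is open in $D^*$. Lemma~\ref{lem:omega}, applied to $D^*\subset N^*$, gives an open $\Omega\subset N^*$ with compact closure, $V\subset\Omega$ and $\overline\Omega\cap D^*=V$.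

\medskip\noindent\textbf{Step 3: the height function.} Put
\[
K=g(V),\qquad U=N\setminus g(\overline\Omega\setminus\Omega),\qquad A=g(\Omega)\setminus K,\qquad B=N\setminus g(\overline\Omega).
\]
The sets $V$, $\overline\Omega\setminus\Omega$ and $\overline\Omega$ are compact, so $K$ is closed and $U$, $B$ are open. As $g$ is a bijection, $U=g(\Omega)\sqcup B$, $K\subset g(\Omega)$, and $U\setminus K=A\sqcup B$.

The set $A$ is open; this is where $V$ must be isolated in $D^*$. Let $y=g(z)\in A$ with $z\in\Omega\setminus V$. Since $\overline\Omega\cap D^*=V$, the point $y$ is good. Take $W$ as in \eqref{eq:good}. Then $g(g^{-1}(W)\cap\Omega)$ is open in $W$, hence in $N$, and contains $y$. Removing the closed set $K$ leaves an open neighborhood of $y$ inside $A$.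

Take $h$ and $s$ from Lemma~\ref{lem:jump} for $N$, and define $t\colon N\to\mathbb Z$ by
\[
t=\mathbf 1_{g(\Omega)}-h\ \text{ on } U,\qquad t=s\ \text{ on } N\setminus K .
\]
The formulas agree on $U\setminus K$, where $\mathbf 1_{g(\Omega)}=\mathbf 1_A$. The function $t$ has two properties.
\begin{itemize}
\item[(t1)] \emph{Every $y\in N$ has a neighborhood on which $t\le t(y)$.} Off $K$ the function is locally constant. If $y\in K$, choose an open neighborhood $W\subset U$ of $y$ on which $h$ is constant. As $y\in g(\Omega)$,
\begin{equation}\label{eq:step}
t=t(y)\ \text{ on } W\cap g(\Omega),\qquad t=t(y)-1\ \text{ on } W\cap B .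
\end{equation}
\item[(t2)] \emph{$t\circ g$ is locally constant on $N^*$.} The open sets $N^*\setminus V$ and $\Omega$ cover $N^*$. On the first $t\circ g=s\circ g$, and on the second $t\circ g=1-h\circ g$.
\end{itemize}

\medskip\noindent\textbf{Step 4: the top level.} By (t1) and compactness, $t$ is bounded above, so it has a largest value $m$. The set $M=\{t=m\}$ is nonempty, and it is closed because $\{t<m\}$ is open by (t1). By (t2), $M^*$ is open in $N^*$. A compact set that is open in $M^*$ is therefore open in $N^*$, hence empty. Thus $M$ is free, and minimality gives $M=N$: the function $t$ is constant.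

Let $y\in K$ and take $W$ as in \eqref{eq:step}. Since $t$ is constant, $W\cap B=\emptyset$, so $W\subset g(\Omega)$ and $g^{-1}(W)$ lies in the compact set $\overline\Omega$. Then $y$ is good, although $y\in K\subset D$. This contradiction proves Proposition~\ref{prop:B}. \hfill$\square$

\begin{proof}[Proof of Theorems~\ref{thm:tree} and~\ref{thm:coh}]
The space $Y$ has property (H), by Lemma~\ref{lem:treeH} in the first case and Lemma~\ref{lem:cohH} in the second. By Lemma~\ref{lem:fibers}, Proposition~\ref{prop:B} applies to $g\colon Y^*\to Y$ and gives a nonempty compact open $T\subset Y^*$. Proposition~\ref{prop:A} gives $Q$ and $y$. As $Q$ is clopen, nonempty and different from $X$, the space $X$ is not connected.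
\end{proof}

\section{Constructing 2-to-1 maps}\label{sec:converse}

Part (a) of Theorem~\ref{thm:converse} says that whenever the conclusion of Proposition~\ref{prop:B} fails for a closed subset of $Y$, the failure is realized by a 2-to-1 map. The model is the lasso: $X$ consists of one copy of $Y$ and a second layer $L$, which maps bijectively to $Y$ and approaches the first copy at infinity. The first copy is connected, and the second layer has no compact open piece that could be split off.

\begin{proof}[Proof of Theorem~\ref{thm:converse}(a)]
Let $\gamma\colon L_0\to Z$ be the given bijection. Let $L=L_0\sqcup(Y\setminus Z)$ be the topological sum and $g\colon L\to Y$ the continuous bijection equal to $\gamma$ on $L_0$ and to the inclusion on $Y\setminus Z$. Both summands are locally compact, separable and metrizable, so $L$ is too.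

The space $L$ has no nonempty compact open subset. Let $T\subset L$ be compact and open. Then $T\cap L_0$ is compact and open in $L_0$, hence empty. So $T$ is a compact open subset of the open set $Y\setminus Z$, and it is clopen in $Y$. Also $T\ne Y$, because $Z\ne\emptyset$. As $Y$ is connected, $T=\emptyset$.

Let $L^+=L\cup\{\infty\}$ be the one-point compactification, which is metrizable for a locally compact separable metrizable $L$. Put
\[
X=\{(g(w),w):w\in L\}\cup(Y\times\{\infty\})\subset Y\times L^+ .
\]
The set $X$ is closed. Indeed $Y\times\{\infty\}$ is closed, and if $(g(w_n),w_n)\to(y,v)$, then either $v\in L$ and $y=g(v)$ by continuity, or $v=\infty$. So $X$ is compact and metrizable. The projection $f\colon X\to Y$ is continuous and $f^{-1}(y)=\{(y,\infty),(y,g^{-1}(y))\}$, so $f$ is exactly 2-to-1. Let $X=P\sqcup R$ with $P,R$ clopen and the connected set $Y\times\{\infty\}$ contained in $P$. Then $R$ is a compact open subset of the graph of $g$, which is homeomorphic to $L$. Hence $R=\emptyset$, and $X$ is a continuum.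

A simple closed curve $Z$ is a continuous bijective image of $[0,1)$, which is connected and not compact, so it has no nonempty compact open subset.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:converse}(b)]
If a locally connected continuum contains a simple closed curve, apply (a). Otherwise it is a dendrite, and the result on dendrites quoted in Section~\ref{sec:intro} applies. (So does Theorem~\ref{thm:tree}, since dendrites are tree-like.)
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:converse}(c)]
If $\check H^1(Y;\mathbb Z/2)\ne0$, then by (C5) there is a nontrivial two-fold covering $p\colon X\to Y$. The space $X$ is Hausdorff, and it is a finite union of compact metrizable sets: cover $Y$ by finitely many compact sets inside evenly covered open sets and lift them. So $X$ is compact and metrizable. Suppose $X=P\sqcup R$ with $P,R$ clopen and nonempty. The map $p$ is open and closed, so $p(P)$ and $p(R)$ are clopen and nonempty, and both equal $Y$. Then $P$ and $R$ each contain exactly one point of each fiber and map homeomorphically onto $Y$, so the covering is trivial. This contradiction shows that $X$ is a continuum, and $p$ is exactly 2-to-1.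

Now let $\dim Y\le 1$ and $H=\check H^1(Y;\mathbb Z)$. If $H=0$, then $Y$ is not a 2-to-1 image of a continuum, by Theorem~\ref{thm:coh}. If $H$ is not 2-divisible, then $H\ne0$, and $H/2H\ne0$ embeds in $\check H^1(Y;\mathbb Z/2)$ by (C2); so $Y$ is an image by the first part.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:converse}(d)]
Let $Y\subset\mathbb R^2$ be a continuum. If $Y$ has nonempty interior, it contains a circle and (a) applies. Suppose the interior is empty. Then $\dim Y\le1$, by the standard fact of dimension theory (Hurewicz--Wallman) that a subset of $\mathbb R^n$ of dimension $n$ has interior points. Alexander duality in $S^2=\mathbb R^2\cup\{\infty\}$ gives $\check H^1(Y;\mathbb Z)\cong\tilde H_0(S^2\setminus Y;\mathbb Z)$. This group is free abelian, and it is nonzero exactly when $S^2\setminus Y$ is disconnected. The components of $S^2\setminus Y$ are those of $\mathbb R^2\setminus Y$, with $\infty$ added to the unbounded one, so the group is nonzero exactly when $Y$ separates the plane. A nonzero free abelian group is not 2-divisible, so (c) shows that $Y$ is an image if and only if it separates the plane.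
\end{proof}

\begin{remark}[The 2-divisible case]
We do not classify the one-dimensional continua for which $\check H^1(Y;\mathbb Z)$ is nonzero and 2-divisible. Some of them are images. Let $\Sigma=\{(z_0,z_1,\dots):z_n\in S^1,\ z_{n+1}^2=z_n\}$ be the dyadic solenoid, a one-dimensional continuum. It is the mapping torus of a homeomorphism of the Cantor set $C=\{z\in\Sigma:z_0=1\}$; explicitly,
\[
C\times[0,1)\to\Sigma,\qquad (c,u)\mapsto\bigl(c_n\,e^{2\pi iu/2^n}\bigr)_{n\ge0}
\]
is a continuous bijection, since $z_0$ determines $u$ and then $c$. A nonempty clopen subset of $C\times[0,1)$ contains a closed noncompact set $\{c\}\times[0,1)$, so it is not compact. Thus (a) applies with $Z=Y=\Sigma$.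

The solenoid also shows that Proposition~\ref{prop:B} needs integer coefficients, whose order is used in Step~4. By continuity of \v Cech cohomology, $\check H^1(\Sigma;G)$ is the direct limit of $G\xrightarrow{2}G\xrightarrow{2}\cdots$, which is $\mathbb Z[\frac12]$ for $G=\mathbb Z$ and $0$ for $G=\mathbb Z/2$. By (C1), (C3) and (C4) with $G=\mathbb Z/2$, the closed subsets of $\Sigma$ satisfy (H1) with $\mathbb Z/2$ in place of $\mathbb Z$. Yet the conclusion of Proposition~\ref{prop:B} fails for the bijection above.
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Tree-like continua and exactly $k$-to-1 functions},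
\texttt{https://www.ams.org/\allowbreak journals/\allowbreak proc/\allowbreak 1989-105-03/\allowbreak S0002-9939-1989-0936775-8/\allowbreak S0002-9939-1989-0936775-8.pdf}

\end{thebibliography}
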